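\title{Every rule over $\mathbf{K}$ splits into an axiom and an admissible rule}

\begin{abstract}
We prove that for every multi-conclusion modal rule $\Gamma/\Delta$ there is a formula $\varphi$ such that the axiom $/\varphi$ is derivable from $\Gamma/\Delta$ over $\mathbf K$ and the rule $\Gamma,\varphi/\Delta$ is $\mathbf K$-admissible. Thus every rule is $\mathbf K$-equivalent to a pair consisting of an assumption-free rule and an admissible rule. It follows that $\mathbf K$ has the rule dichotomy property, and that some class of rules with the rule dichotomy property axiomatizes all rules over $\mathbf K$. The proof sorts the substitutions that witness non-admissibility into finitely many types, according to their behavior on finite trees of bounded rank, and simulates one substitution of each type inside all the others.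
\end{abstract}

\section{The question and the answer}\label{sec:intro}

A rule of inference added to the modal logic $\mathbf K$ may produce new theorems, as an axiom does, or it may leave the theorems unchanged and only enlarge what is derivable from hypotheses, as an admissible rule does. A single rule can do both at once. This paper shows that the two effects can always be separated. We first fix the definitions.

\subsection{Formulas, rules and their semantics}

Formulas are built from propositional variables with $\bot,\top,\neg,\wedge,\vee,\to,\leftrightarrow$ and $\Diamond$, and $\Box\psi$ abbreviates $\neg\Diamond\neg\psi$. An empty conjunction is $\top$ and an empty disjunction is $\bot$. The \emph{modal depth} of a formula is the maximal number of nested occurrences of $\Diamond$. A \emph{substitution} assigns a formula to every variable and is extended to all formulas by commuting with the connectives; $\mu\pi$ denotes the composite $\psi\mapsto\mu(\pi(\psi))$.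

A \emph{normal modal logic} is a set of formulas that contains all classical tautologies and the formulas $\Box(p\to q)\to(\Box p\to\Box q)$ and $\Diamond p\leftrightarrow\neg\Box\neg p$, and is closed under modus ponens, necessitation (from $\psi$ to $\Box\psi$) and substitution. The least one is $\mathbf K$. A \emph{Kripke model} is a set with a binary relation $R$ and, for every point, a set of variables declared true there; $\Diamond\psi$ is true at $a$ if $\psi$ is true at some \emph{successor} of $a$, that is, at some $b$ with $aRb$. We write $a\models\psi$ for truth at $a$. By Kripke completeness, $\psi\in\mathbf K$ if and only if $\psi$ is true at every point of every Kripke model. A formula $\psi$ is \emph{satisfiable} if $\neg\psi\notin\mathbf K$.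

A \emph{rule} is an expression $\Gamma/\Delta$ with $\Gamma,\Delta$ finite sets of formulas, the premises and the conclusions; in rules, commas denote unions. A rule is \emph{assumption-free} if $\Gamma=\emptyset$, that is, if it has the form $/\Delta$. A \emph{modal rule system} is a set $S$ of rules such that
\begin{itemize}
\item[(R1)] $\varphi/\varphi\in S$;
\item[(R2)] $\varphi,\varphi\to\psi/\psi\in S$;
\item[(R3)] $\varphi/\Box\varphi\in S$;
\item[(R4)] $/\varphi\in S$ for every $\varphi\in\mathbf K$;
\item[(R5)] (weakening) if $\Gamma/\Delta\in S$, then $\Gamma,\Gamma'/\Delta,\Delta'\in S$;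
\item[(R6)] (cut) if $\Gamma/\Delta,\varphi\in S$ and $\Gamma,\varphi/\Delta\in S$, then $\Gamma/\Delta\in S$;
\item[(R7)] $S$ is closed under substitutions.
\end{itemize}
The least modal rule system is $\mathcal S_{\mathbf K}$, and $\mathcal S_{\mathbf K}+R$ is the least one containing a set $R$ of rules. Sets $R,R'$ of rules are \emph{$\mathbf K$-equivalent} if $\mathcal S_{\mathbf K}+R=\mathcal S_{\mathbf K}+R'$; a single rule is identified with its singleton.

A \emph{modal algebra} is a Boolean algebra $A$ with an operation $\Diamond$ satisfying $\Diamond0=0$ and $\Diamond(a\vee b)=\Diamond a\vee\Diamond b$. A valuation $V$ assigns elements of $A$ to the variables and extends to all formulas. The algebra $A$ \emph{validates} $\Gamma/\Delta$ if for every valuation $V$ with $V(\gamma)=1$ for all $\gamma\in\Gamma$ there is $\delta\in\Delta$ with $V(\delta)=1$. The one-element algebra is allowed; it validates exactly the rules with $\Delta\ne\emptyset$.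

A \emph{modal space} is a pair $(X,R)$, where $X$ is a Stone space (compact, Hausdorff, with a basis of clopen sets) and $R$ is a binary relation such that the set $R[x]$ of successors of $x$ is closed for every $x$, and the set $R^{-1}[U]$ of points with a successor in $U$ is clopen for every clopen $U$. Valuations send variables to clopen sets and interpret $\Diamond$ by $R^{-1}[\cdot]$. The space validates a rule if, under every valuation that makes all premises true at every point, some conclusion is true at every point. So a modal space validates the same rules as its dual algebra of clopen sets. A finite set with a binary relation and the discrete topology is a modal space, called a \emph{finite frame}. We use the following known completeness theorem.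

\begin{theorem}\label{thm:complete}
A rule belongs to $\mathcal S_{\mathbf K}+R$ if and only if it is validated by every modal algebra \textup{(}equivalently, every modal space\textup{)} that validates all rules of $R$.
\end{theorem}

In particular, two sets of rules are $\mathbf K$-equivalent if and only if they are validated by the same modal algebras, and $V(\psi)=1$ for every $\psi\in\mathbf K$ and every valuation $V$ in a modal algebra.

\subsection{Admissible and assumption-free rules}

A rule $\Gamma/\Delta$ is \emph{$\mathbf K$-admissible}, or simply \emph{admissible}, if for every substitution $\sigma$ with $\sigma(\gamma)\in\mathbf K$ for all $\gamma\in\Gamma$ there is $\delta\in\Delta$ with $\sigma(\delta)\in\mathbf K$. Let $\mathrm{Adm}$ be the set of admissible rules.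

\begin{lemma}\label{lem:adm}
$\mathrm{Adm}$ is a modal rule system, and $/\Delta\in\mathrm{Adm}$ if and only if some $\delta\in\Delta$ belongs to $\mathbf K$. In particular, $/\varphi\in\mathrm{Adm}$ if and only if $\varphi\in\mathbf K$.
\end{lemma}

\begin{proof}
Conditions (R1)--(R4) hold because $\mathbf K$ is closed under modus ponens, necessitation and substitution. Weakening adds hypotheses on $\sigma$ and allows more conclusions, so (R5) holds. For (R6), let $\sigma(\Gamma)\subseteq\mathbf K$. Admissibility of $\Gamma/\Delta,\varphi$ gives $\sigma(\delta)\in\mathbf K$ for some $\delta\in\Delta$, or $\sigma(\varphi)\in\mathbf K$; in the second case admissibility of $\Gamma,\varphi/\Delta$ gives such a $\delta$. For (R7), if $\Gamma/\Delta$ is admissible and $\sigma(\theta(\Gamma))\subseteq\mathbf K$, apply admissibility to $\sigma\theta$. Finally, if $/\Delta$ is admissible, the identity substitution gives $\delta\in\Delta\cap\mathbf K$, and if $\delta\in\Delta\cap\mathbf K$, then $\sigma(\delta)\in\mathbf K$ for every $\sigma$.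
\end{proof}

So admissible rules add no theorems: if $\rho$ is admissible and $/\varphi\in\mathcal S_{\mathbf K}+\rho$, then $/\varphi\in\mathrm{Adm}$ and $\varphi\in\mathbf K$. Assumption-free rules lie at the other extreme: such a rule is admissible only if one of its conclusions is already a theorem. The next example mixes the two kinds.

\begin{example}\label{ex:mixed}
Let $\rho_0$ be the rule $\Box p\,/\,p\wedge(\Box q\to\Box\Box q)$. It is not admissible: substitute $\top$ for $p$ and note that $\Box q\to\Box\Box q$ fails at $c$ in the chain $c\,R\,d\,R\,e$ with $q$ true only at $d$. It is also not $\mathbf K$-equivalent to an assumption-free rule. Let $F=\{a,b\}$ with $R=\{(a,a),(a,b)\}$. This frame validates $\rho_0$: the relation is transitive, so $\Box q\to\Box\Box q$ holds everywhere, and if $\Box p$ holds at $a$, then $p$ holds at both points. The frame $\{b\}$ with the empty relation refutes $\rho_0$, by the valuation making $p$ false. On the other hand, every assumption-free rule $/\Delta$ validated by $F$ is validated by $\{b\}$: a valuation on $\{b\}$ is also a valuation on $F$, so some $\delta\in\Delta$ is true at $b$ in $F$, and truth at $b$ depends only on the variables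 true at $b$, because $b$ has no successors.
\end{example}

\begin{definition}
A class $\mathcal R$ of rules \emph{axiomatizes all rules over $\mathbf K$} if every modal rule system has the form $\mathcal S_{\mathbf K}+R$ with $R\subseteq\mathcal R$; equivalently, if every rule is $\mathbf K$-equivalent to a subset of $\mathcal R$. It \emph{has the rule dichotomy property over $\mathbf K$} if every rule in $\mathcal R$ is admissible or $\mathbf K$-equivalent to an assumption-free rule. The logic $\mathbf K$ \emph{has the rule dichotomy property} if every rule is $\mathbf K$-equivalent to a set of rules each of which is admissible or $\mathbf K$-equivalent to an assumption-free rule.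
\end{definition}

The class of all rules axiomatizes all rules, but it lacks the dichotomy property by Example~\ref{ex:mixed}. A more structured candidate fails as well. Let $\mathcal F=(F,R)$ be a finite frame with dual algebra $B=(\mathcal P(F),R^{-1}[\cdot])$, let $\mathcal D\subseteq\mathcal P(F)$, and take a variable $p_a$ for each $a\in B$. The \emph{stable canonical rule} $\rho(\mathcal F,\mathcal D)$ has the premises $p_{a\vee b}\leftrightarrow p_a\vee p_b$, $\ p_{\neg a}\leftrightarrow\neg p_a$ and $\Diamond p_a\to p_{\Diamond a}$ for $a,b\in B$, together with $p_{\Diamond a}\to\Diamond p_a$ for $a\in\mathcal D$, and the conclusions $p_a\leftrightarrow p_b$ for $a\ne b$ in $B$. It is known that a modal space $(X,R)$ refutes $\rho(\mathcal F,\mathcal D)$ if and only if there is a continuous surjection $f\colon X\to F$ such that $xRy$ implies $f(x)Rf(y)$, and $f(x)\in R^{-1}[d]$ implies $x\in R^{-1}[f^{-1}(d)]$ for all $d\in\mathcal D$. It is also known that stable canonical rules axiomatize all rules over $\mathbf K$, and that infinitely many of them are neither admissible nor $\mathbf K$-equivalent to an assumption-free rule. This is the background of the following question, posed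 in \cite{US}.

\begin{quote}
\emph{Is there a class of rules that axiomatizes all rules over $\mathbf K$ and has the rule dichotomy property over $\mathbf K$? Does $\mathbf K$ have the rule dichotomy property?}
\end{quote}

The failure of both candidates may suggest a negative answer. Example~\ref{ex:mixed} points the other way: $\rho_0$ was assembled from the axiom $\Box q\to\Box\Box q$ and the rule $\Box p/p$, which is admissible by Lemma~\ref{lem:disj} below, and it can be taken apart again. Our result says that every rule can be taken apart in this way.

\subsection{The result}

\begin{theorem}\label{thm:main}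
For every rule $\Gamma/\Delta$ there is a formula $\varphi$ such that
\begin{itemize}
\item[(a)] $/\varphi\in\mathcal S_{\mathbf K}+\Gamma/\Delta$, and
\item[(b)] the rule $\Gamma,\varphi/\Delta$ is $\mathbf K$-admissible.
\end{itemize}
Consequently $\Gamma/\Delta$ is $\mathbf K$-equivalent to the set $\{\,/\varphi,\ \ \Gamma,\varphi/\Delta\,\}$.
\end{theorem}

The last sentence is quickly derived. The system $\mathcal S_{\mathbf K}+\Gamma/\Delta$ contains $/\varphi$ by (a) and $\Gamma,\varphi/\Delta$ by weakening. Conversely, $/\varphi$ weakens to $\Gamma/\Delta,\varphi$, and a cut with $\Gamma,\varphi/\Delta$ gives $\Gamma/\Delta$.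

\begin{corollary}\label{cor:answer}
The logic $\mathbf K$ has the rule dichotomy property. The class of all rules that are $\mathbf K$-admissible or of the form $/\varphi$ with a single formula $\varphi$ axiomatizes all rules over $\mathbf K$ and has the rule dichotomy property over $\mathbf K$.
\end{corollary}

\begin{proof}
Every rule of this class is admissible or assumption-free, and by Theorem~\ref{thm:main} every rule is $\mathbf K$-equivalent to a subset of the class with at most two elements. This gives all three claims.
\end{proof}

The proof of (a) and (b) occupies Sections~\ref{sec:trees}--\ref{sec:codes}. Section~\ref{sec:trees} describes Kripke models of finite trees in which membership in $\mathbf K$ can be tested. Section~\ref{sec:cover} reduces the theorem to finding finitely many substitutions that ``cover'' all witnesses of non-admissibility, for rules whose premise has modal depth at most $1$. Section~\ref{sec:sim} obtains such a family from the Simulation Lemma, which is the core of the paper and is proved in Sections~\ref{sec:transl} and~\ref{sec:codes}. Section~\ref{sec:cons} collects further consequences.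

\section{Universal models of finite trees}\label{sec:trees}

Let $Y$ be a finite set of variables. Let $W_Y$ be the least set such that $(l,A)\in W_Y$ whenever $l\subseteq Y$ and $A\subseteq W_Y$ is finite. For $w=(l,A)$ we call $l$ the \emph{label} of $w$ and the elements of $w{\downarrow}:=A$ the \emph{children} of $w$. We regard $W_Y$ as a Kripke model in which the successors of $w$ are its children and the variables true at $w$ are those of its label. A point of $W_Y$ is a finite labeled tree in which no node has two identical subtrees rooted at its children.

Put $\operatorname{rank}(l,\emptyset)=0$ and $\operatorname{rank}(l,A)=1+\max_{a\in A}\operatorname{rank}(a)$ for $A\ne\emptyset$. Points of rank $0$ are \emph{leaves}. A point of rank $j>0$ has a child of rank $j-1$, and all its children have rank less than $j$; hence $\Diamond^n\top$ holds exactly at the points of rank at least $n$, and $\Box^n\bot$ exactly at the points of rank less than $n$. There are finitely many points of rank at most $j$, by induction on $j$, since such a point is a label together with a set of points of rank less than $j$.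

\begin{lemma}\label{lem:univ}
Let $\psi$ be a formula of modal depth $d$ with variables in $Y$. The following are equivalent: $\psi\in\mathbf K$; $\psi$ is true at all points of $W_Y$; $\psi$ is true at all points of $W_Y$ of rank at most $d$. In particular, $\psi$ is satisfiable if and only if it is true at some point of $W_Y$, and $\mathbf K$ is decidable.
\end{lemma}

\begin{proof}
Theorems of $\mathbf K$ are true throughout the Kripke model $W_Y$. It remains to show that if $\psi\notin\mathbf K$, then $\psi$ fails at a point of rank at most $d$. Let $\psi$ fail at a point $a_0$ of a Kripke model $M$. For $a\in M$ let $l(a)$ be the set of variables in $Y$ true at $a$, and put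
\[
w_0(a)=(l(a),\emptyset),\qquad w_{j+1}(a)=\bigl(l(a),\{w_j(b): b\text{ a successor of }a\}\bigr).
\]
By induction on $j$, each $w_j(a)$ is a point of $W_Y$ of rank at most $j$: the set of children of $w_{j+1}(a)$ is finite because it consists of points of rank at most $j$. Again by induction on $j$, the points $a$ and $w_j(a)$ agree on all formulas over $Y$ of depth at most $j$. Indeed, they agree on variables; a formula of depth at most $j+1$ is a Boolean combination of variables and formulas $\Diamond\xi$ with $\xi$ of depth at most $j$; and $a\models\Diamond\xi$ if and only if some successor $b$ of $a$ has $w_j(b)\models\xi$, which means $w_{j+1}(a)\models\Diamond\xi$. So $\psi$ fails at $w_d(a_0)$.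
\end{proof}

The feature of $W_Y$ that drives everything below is that \emph{any} finite set of points is the set of children of some point. We use it in two forms. For a finite set $\mathcal G$ of formulas let
\[
\nabla\mathcal G=\bigwedge_{G\in\mathcal G}\Diamond G\ \wedge\ \Box\bigvee\mathcal G .
\]
It holds at a point if and only if every $G\in\mathcal G$ is satisfied by some successor and every successor satisfies some $G\in\mathcal G$.

\begin{lemma}\label{lem:nabla}
If every member of a finite set $\mathcal G$ is satisfiable, then so is $\nabla\mathcal G$.
\end{lemma}

\begin{proof}
Let $Y$ contain the variables of $\mathcal G$, and choose $b_G\in W_Y$ with $b_G\models G$ for $G\in\mathcal G$. Then $(\emptyset,\{b_G:G\in\mathcal G\})\models\nabla\mathcal G$.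
\end{proof}

\begin{lemma}\label{lem:disj}
If $\Box\psi_1\vee\dots\vee\Box\psi_N\in\mathbf K$ with $N\ge0$, then $\psi_i\in\mathbf K$ for some $i$.
\end{lemma}

\begin{proof}
Let $Y$ contain the variables of the $\psi_i$. If no $\psi_i$ is in $\mathbf K$, choose $w_i\in W_Y$ with $w_i\not\models\psi_i$. Then every $\Box\psi_i$ fails at $(\emptyset,\{w_1,\dots,w_N\})$, and so does the disjunction (which is $\bot$ if $N=0$).
\end{proof}

\section{Covering the counterexamples}\label{sec:cover}

Let $\rho=\Gamma/\Delta$. A \emph{counterexample} to $\rho$ is a substitution $\sigma$ with $\sigma(\Gamma)\subseteq\mathbf K$ and $\sigma(\delta)\notin\mathbf K$ for all $\delta\in\Delta$. A rule is admissible if and only if it has no counterexample, so condition (b) of Theorem~\ref{thm:main} says that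
\[
\mu(\varphi)\notin\mathbf K\quad\text{for every counterexample $\mu$ to $\rho$.}
\]
For condition (a) we need a supply of axioms derivable from $\rho$. For a substitution $\pi$ put $\varphi_\pi=\bigvee_{\delta\in\Delta}\Box\pi(\delta)$.

\begin{lemma}\label{lem:axiom}
If $\pi(\Gamma)\subseteq\mathbf K$, then $V(\varphi_\pi)=1$ for every valuation $V$ in every modal algebra validating $\rho$.
\end{lemma}

\begin{proof}
Let $V'(x)=V(\pi(x))$, so that $V'(\psi)=V(\pi(\psi))$ for all $\psi$. Then $V'(\gamma)=1$ for $\gamma\in\Gamma$, and validity of $\rho$ gives $\delta\in\Delta$ with $V(\pi(\delta))=1$. Hence $V(\Box\pi(\delta))=\neg\Diamond0=1$. (If $\Delta=\emptyset$, the argument shows that no algebra validates $\rho$, and the claim holds vacuously.)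
\end{proof}

The boxes turn a choice among several conclusions into one formula, and Lemma~\ref{lem:disj} recovers the choice: if $\sigma$ is a counterexample, then $\varphi_\sigma\notin\mathbf K$. So every non-admissible rule yields a new theorem. This is not yet (b). There we substitute a counterexample $\mu$ into the new premise, and $\mu(\varphi_\sigma)$ may well be a theorem, since $\mu$ is unconstrained on the variables that occur in $\sigma(\delta)$ but not in $\rho$. What we need is that the composite of $\mu$ with one of finitely many fixed substitutions is again a counterexample.

\begin{definition}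
A finite set $\Pi$ of substitutions \emph{covers} $\rho=\Gamma/\Delta$ if $\pi(\Gamma)\subseteq\mathbf K$ for all $\pi\in\Pi$, and for every counterexample $\mu$ to $\rho$ there is $\pi\in\Pi$ with $\mu\pi(\delta)\notin\mathbf K$ for all $\delta\in\Delta$.
\end{definition}

\begin{proposition}\label{prop:cover}
If $\Pi$ covers $\rho$, then $\varphi=\bigwedge_{\pi\in\Pi}\varphi_\pi$ satisfies \textup{(a)} and \textup{(b)} of Theorem~\ref{thm:main}.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:axiom} every algebra validating $\rho$ validates $/\varphi$, and (a) follows from Theorem~\ref{thm:complete}. For (b), let $\mu$ be a counterexample to $\rho$ and take $\pi\in\Pi$ with $\mu\pi(\delta)\notin\mathbf K$ for all $\delta\in\Delta$. By Lemma~\ref{lem:disj}, $\mu(\varphi_\pi)=\bigvee_{\delta\in\Delta}\Box\mu\pi(\delta)\notin\mathbf K$, and so $\mu(\varphi)\notin\mathbf K$.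
\end{proof}

\begin{example}\label{ex:cover}
\begin{enumerate}
\item An admissible rule is covered by $\emptyset$, and $\varphi=\top$.
\item An assumption-free rule $/\Delta$ is covered by the identity, and $\varphi=\bigvee_{\delta\in\Delta}\Box\delta$.
\item If a counterexample $\sigma$ sends the variables of $\rho$ to variable-free formulas, then $\{\sigma\}$ covers $\rho$, since $\mu\sigma(\delta)=\sigma(\delta)$ for every $\mu$.
\item The rule $\rho_0$ of Example~\ref{ex:mixed} is covered by $\pi(p)=\top$, $\pi(q)=q$. For if $\mu$ is a counterexample, then $\mu(p)\in\mathbf K$ by Lemma~\ref{lem:disj}, and so $\mu(\Box q\to\Box\Box q)\notin\mathbf K$.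
\item Let $\rho$ be $x\to\Box x\ /\ \Box\bot\to x,\ \Box\bot\to\neg x$. A counterexample $\mu$ makes $\mu(x)$ false at some leaf and true at another. Since $W_\emptyset$ has only one leaf, $\mu(x)$ is not variable-free; an example is $\sigma(x)=p\wedge\Box\bot$. Put $\pi(x)=x\wedge\Box\bot$. Then $\pi(x\to\Box x)\in\mathbf K$, because $\Box\bot\to\Box\psi\in\mathbf K$ for every $\psi$. At leaves $\mu\pi(x)$ agrees with $\mu(x)$, so both conclusions remain refuted, and $\{\pi\}$ covers $\rho$.
\end{enumerate}
\end{example}

The last example shows the method in its smallest case. At low rank, $\pi$ copies $x$, so that $\mu\pi$ retains what $\mu$ does there. At higher rank, where we know nothing about $\mu$, the substitution $\pi$ ignores $x$ and follows one fixed counterexample $\sigma$, which guarantees that the premise becomes a theorem.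

To glue the two regimes, the premise must be a local condition relating a point to its children. This can be arranged by naming subformulas. A rule is \emph{in normal form} if it is $\gamma/\Delta$, where for some finite set $X$ of variables $\gamma$ is a formula over $X$ of modal depth at most $1$ and $\Delta\subseteq X$.

\begin{lemma}\label{lem:nf}
If Theorem~\ref{thm:main} holds for rules in normal form, then it holds for all rules.
\end{lemma}

\begin{proof}
Let $\rho=\Gamma/\Delta$, and let $\Phi$ be the set of subformulas of formulas in $\Gamma\cup\Delta$. Take a variable $x_\psi$ for each $\psi\in\Phi$, and let $\gamma$ be the conjunction of the variables $x_\psi$ for $\psi\in\Gamma$ and of the formulas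
\[
x_{\psi\circ\psi'}\leftrightarrow x_\psi\circ x_{\psi'},\qquad x_{\neg\psi}\leftrightarrow\neg x_\psi,\qquad x_\bot\leftrightarrow\bot,\qquad x_\top\leftrightarrow\top,\qquad x_{\Diamond\psi}\leftrightarrow\Diamond x_\psi ,
\]
where $\circ\in\{\wedge,\vee,\to,\leftrightarrow\}$ and the index on the left ranges over the members of $\Phi$ of the respective form. The rule $\rho'=\gamma/\{x_\delta:\delta\in\Delta\}$ is in normal form.

The rules $\rho$ and $\rho'$ are refuted by the same algebras. If $V$ refutes $\rho$, then $V'(x_\psi)=V(\psi)$ gives every conjunct of $\gamma$ the value $1$ and every $x_\delta$ a value other than $1$. Conversely, let $V'$ refute $\rho'$, and put $V(p)=V'(x_p)$ for the variables $p\in\Phi$. Since $V'(\gamma)=1$, the displayed equivalences hold as equations in the algebra, and these are the inductive steps of a proof that $V(\psi)=V'(x_\psi)$ for all $\psi\in\Phi$. So $V(\psi)=1$ for $\psi\in\Gamma$ and $V(\delta)\neq1$ for $\delta\in\Delta$. By Theorem~\ref{thm:complete}, $\mathcal S_{\mathbf K}+\rho=\mathcal S_{\mathbf K}+\rho'$.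

Let $\varphi'$ satisfy (a) and (b) for $\rho'$, let $\theta$ be the substitution $x_\psi\mapsto\psi$, and put $\varphi=\theta(\varphi')$. Then $/\varphi\in\mathcal S_{\mathbf K}+\rho'=\mathcal S_{\mathbf K}+\rho$ by (R7). Let $\sigma(\Gamma)\subseteq\mathbf K$ and $\sigma(\varphi)\in\mathbf K$. The formula $\theta(\gamma)$ is a conjunction of the members of $\Gamma$ and of formulas $\xi\leftrightarrow\xi$, so $\sigma\theta(\gamma)\in\mathbf K$; also $\sigma\theta(\varphi')\in\mathbf K$. By (b) for $\rho'$ there is $\delta\in\Delta$ with $\sigma(\delta)=\sigma\theta(x_\delta)\in\mathbf K$.
\end{proof}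

\section{Colors, traces and the Simulation Lemma}\label{sec:sim}

Fix a finite set $X$ of variables and a formula $\gamma$ over $X$ of modal depth at most $1$. Subsets of $X$ are called \emph{colors}. Let $\Sigma=\mathcal P(X)$ be the set of colors, and put
\[
Q=|\Sigma|,\qquad g=Q^3+1,\qquad k=(Q+1)g .
\]
The values of $g$ and $k$ matter only in Lemma~\ref{lem:window}; until then it suffices to know that $k$ depends on $X$ alone. For $s\in\Sigma$ let $\hat s=\bigwedge_{x\in s}x\wedge\bigwedge_{x\in X\setminus s}\neg x$.

\paragraph{Trees and their characteristic formulas.}
Write $\mathbb T=W_X$ and call its points \emph{trees}. For $\tau=(s,A)\in\mathbb T$ define, by recursion on rank, $\chi_\tau=\hat s\wedge\nabla\{\chi_{\tau'}:\tau'\in A\}$. For all $\alpha,\tau\in\mathbb T$,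
\begin{equation}\label{eq:chi}
\alpha\models\chi_\tau\iff\alpha=\tau .
\end{equation}
Indeed, by induction on $\operatorname{rank}\tau$, $\alpha\models\chi_\tau$ means that $\alpha$ has label $s$, every $\tau'\in A$ is a child of $\alpha$, and every child of $\alpha$ is some $\tau'\in A$.

\paragraph{Substitutions as colorings.}
Let $\sigma$ be a substitution. Only the formulas $\sigma(x)$ with $x\in X$ matter; let $Y$ be a finite set containing their variables. Then $\sigma$ colors the points of $W_Y$, and recording these colors along the tree below a point gives its \emph{trace}:
\[
z_\sigma(w)=\{x\in X:w\models\sigma(x)\},\qquad \operatorname{tr}_\sigma(w)=\bigl(z_\sigma(w),\{\operatorname{tr}_\sigma(w'):w'\in w{\downarrow}\}\bigr)\in\mathbb T .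
\]
Let $z_\sigma[w]=\{z_\sigma(w'):w'\in w{\downarrow}\}$ be the set of colors of the children of $w$. The children of $\operatorname{tr}_\sigma(w)$ are exactly the traces of the children of $w$. Hence $\operatorname{rank}\operatorname{tr}_\sigma(w)=\operatorname{rank}w$ by induction on rank, and
\begin{equation}\label{eq:trace}
w\models\sigma(\psi)\iff\operatorname{tr}_\sigma(w)\models\psi\qquad\text{for all formulas $\psi$ over $X$,}
\end{equation}
by induction on $\psi$: for variables this is the definition of $z_\sigma$, and for $\Diamond\psi$ both sides say that $\operatorname{tr}_\sigma(w')\models\psi$ for some child $w'$ of $w$.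

The formula $\gamma$ is a Boolean combination of variables and formulas $\Diamond\xi$ with $\xi$ free of modalities, so its truth at a tree depends only on the label of the tree and the \emph{set} of labels of its children. Let $C\subseteq\Sigma\times\mathcal P(\Sigma)$ be the set of those pairs for which $\gamma$ is true. By \eqref{eq:trace} and Lemma~\ref{lem:univ},
\begin{equation}\label{eq:local}
\sigma(\gamma)\in\mathbf K\iff (z_\sigma(w),z_\sigma[w])\in C\ \text{ for all }w\in W_Y .
\end{equation}
This is the only consequence of the bound on the depth of $\gamma$ that we use. It implies that $\gamma$ does not notice an extra child whose color already occurs among the children.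

We say that $\sigma$ \emph{realizes} the color $s$ if $\sigma(\hat s)$ is satisfiable, that is, if $s=z_\sigma(w)$ for some $w\in W_Y$. The \emph{type} of $\sigma$ is
\begin{equation}\label{eq:type}
T(\sigma)=\{\operatorname{tr}_\sigma(w):w\in W_Y,\ \operatorname{rank}w<k\}=\{\tau\in\mathbb T:\operatorname{rank}\tau<k,\ \sigma(\chi_\tau)\text{ is satisfiable}\}.
\end{equation}
The two descriptions agree because $w\models\sigma(\chi_\tau)$ if and only if $\operatorname{tr}_\sigma(w)=\tau$, by \eqref{eq:chi} and \eqref{eq:trace}. The second shows that $T(\sigma)$ does not depend on $Y$; the first shows that $T(\sigma)$ contains all children of its members. There are finitely many types, since there are finitely many trees of rank less than $k$.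

\begin{lemma}[Simulation Lemma]\label{lem:sim}
Let $\sigma(\gamma)\in\mathbf K$. There is a substitution $\pi$ sending the variables of $X$ to formulas over $X$ such that
\begin{itemize}
\item[(i)] $\pi(\gamma)\in\mathbf K$;
\item[(ii)] for every substitution $\mu$ with $T(\sigma)\subseteq T(\mu)$, every color realized by $\sigma$ is realized by $\mu\pi$.
\end{itemize}
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Lemma~\ref{lem:sim}]
By Lemma~\ref{lem:nf} we may assume that the rule is $\rho=\gamma/\Delta$ with $\Delta\subseteq X$. Let $\mathcal C$ be the finite set of types of counterexamples to $\rho$. For each $T\in\mathcal C$ choose a counterexample $\sigma_T$ of type $T$, and let $\pi_T$ be given by Lemma~\ref{lem:sim} for $\sigma_T$. By Proposition~\ref{prop:cover} it suffices to show that $\{\pi_T:T\in\mathcal C\}$ covers $\rho$; the resulting formula is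
\[
\varphi=\bigwedge_{T\in\mathcal C}\ \bigvee_{x\in\Delta}\Box\,\pi_T(x).
\]
We have $\pi_T(\gamma)\in\mathbf K$ by (i). Let $\mu$ be a counterexample, $T=T(\mu)\in\mathcal C$, and $x\in\Delta$. Since $\sigma_T(x)\notin\mathbf K$, the formula $\sigma_T(x)$ fails at some point, so $\sigma_T$ realizes a color $s$ with $x\notin s$. By (ii), $\mu\pi_T$ realizes $s$, and $\mu\pi_T(x)$ is false at any point where $\mu\pi_T(\hat s)$ is true. So $\mu\pi_T(x)\notin\mathbf K$.
\end{proof}

\begin{remark}
The hypothesis $T(\sigma)\subseteq T(\mu)$ cannot be dropped. Let $\gamma=(x\vee y\to\Box\bot)\wedge\neg(x\wedge y)$, $\sigma(x)=p\wedge\Box\bot$, $\sigma(y)=\neg p\wedge\Box\bot$, and $\mu(x)=\mu(y)=\bot$. Then $\sigma$ realizes $\{x\}$ and $\{y\}$. If $\pi$ satisfies (i), then $\mu\pi(\gamma)\in\mathbf K$ and the formulas $\mu\pi(x),\mu\pi(y)$ are variable-free; they can hold only at the unique leaf of $W_\emptyset$, so $\mu\pi$ realizes at most one of the two colors.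
\end{remark}

The strength of the lemma is that (ii) covers colors that are invisible in the type. Such colors exist for every bound $k$: for $\gamma=x\to\Box x$ and $\sigma(x)=\Box^n\bot$, the color $\emptyset$ first appears at rank $n$.

\section{Code systems}\label{sec:transl}

For the rest of the proof fix $\sigma$ with $\sigma(\gamma)\in\mathbf K$ and a set $Y$ as above, and write $W=W_Y$, $z=z_\sigma$, $\operatorname{tr}=\operatorname{tr}_\sigma$, $T=T(\sigma)$. We shall define $\pi$ by pulling the coloring $z$ back along a map $f\colon\mathbb T\to W$. The map is prescribed on finitely many definable sets of trees and extended to the other trees by recursion. The definition below lists what the prescribed part has to satisfy.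

\begin{definition}\label{def:code}
A \emph{code system} is a finite family $\mathcal E$ of formulas over $X$, called \emph{codes}, together with a \emph{witness} $u_G\in W$ for each code $G$, such that, with the \emph{value} $\operatorname{val}(G)=z(u_G)$,
\begin{itemize}
\item[(C1)] no tree satisfies two different codes;
\item[(C2)] if a tree $\alpha$ satisfies a code $G$, then every child of $\alpha$ satisfies a code, and the set of values of the codes satisfied by children of $\alpha$ is $z[u_G]$.
\end{itemize}
The code system is \emph{full} if moreover
\begin{itemize}
\item[(C3)] the codes can be listed so that each is $\chi_\tau$ with $\tau\in T$ or $\nabla\mathcal G$ with $\mathcal G$ a set of earlier codes;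
\item[(C4)] every color realized by $\sigma$ is the value of a code.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:transl}
For every code system $\mathcal E$ there is a substitution $\pi$ sending the variables of $X$ to formulas over $X$ such that $\pi(\gamma)\in\mathbf K$ and $G\to\pi(\hat s)\in\mathbf K$ for every code $G$ with value $s$.
\end{lemma}

\begin{proof}
Define $f\colon\mathbb T\to W$ by recursion on rank. If $\alpha$ satisfies a code $G$, which is unique by (C1), let $f(\alpha)=u_G$. Otherwise let $f(\alpha)=(\emptyset,\{f(\beta):\beta\in\alpha{\downarrow}\})$.

We want a formula $\pi(x)$ over $X$ that holds at $\alpha$ exactly when $\sigma(x)$ holds at $f(\alpha)$. At a tree satisfying no code, the children of $f(\alpha)$ are the images of the children of $\alpha$, so $\Diamond$ can be translated by $\Diamond$. At a tree satisfying a code $G$ this fails, but there are only finitely many codes, and the truth value at $u_G$ can be looked up. Accordingly, for each formula $\psi$ over $Y$ define a formula $\psi^*$ over $X$: the operation $(\cdot)^*$ commutes with the Boolean connectives and constants, and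
\[
p^*=\bigvee\{G\in\mathcal E:u_G\models p\},\qquad(\Diamond\psi)^*=\bigvee\{G\in\mathcal E:u_G\models\Diamond\psi\}\ \vee\ \Bigl(\neg\bigvee\mathcal E\wedge\Diamond\psi^*\Bigr)
\]
for $p\in Y$. We claim that for all $\alpha\in\mathbb T$,
\begin{equation}\label{eq:star}
\alpha\models\psi^*\iff f(\alpha)\models\psi .
\end{equation}
We use induction on $\psi$; the Boolean steps hold because both sides commute with Boolean connectives. If $\alpha$ satisfies a code $G$, it satisfies no other code, so $\alpha\models p^*$ if and only if $u_G\models p$, and $\alpha\models(\Diamond\psi)^*$ if and only if $u_G\models\Diamond\psi$. If $\alpha$ satisfies no code, then $p^*$ is false at $\alpha$ and $p$ is false at $f(\alpha)$, whose label is empty. Moreover $\alpha\models(\Diamond\psi)^*$ if and only if some child $\beta$ of $\alpha$ satisfies $\psi^*$, that is, $f(\beta)\models\psi$ for some child $\beta$, and this means $f(\alpha)\models\Diamond\psi$.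

Put $\pi(x)=\sigma(x)^*$ for $x\in X$. We may take $X$ as the set of variables for $\pi$, so $z_\pi$ is a coloring of $\mathbb T$, and $z_\pi(\alpha)=z(f(\alpha))$ by \eqref{eq:star}. In particular $z_\pi(\alpha)=\operatorname{val}(G)$ whenever $\alpha\models G$; thus $G\to\pi(\hat s)$ with $s=\operatorname{val}(G)$ is true throughout $\mathbb T$ and belongs to $\mathbf K$ by Lemma~\ref{lem:univ}.

Finally, $z_\pi[\alpha]=z[f(\alpha)]$ for every tree $\alpha$. If $\alpha$ satisfies a code $G$, then the children of $\alpha$ satisfy codes and are colored by their values, so $z_\pi[\alpha]=z[u_G]$ by (C2). Otherwise the children of $f(\alpha)$ are the points $f(\beta)$, and $z(f(\beta))=z_\pi(\beta)$. Hence $(z_\pi(\alpha),z_\pi[\alpha])=(z(f(\alpha)),z[f(\alpha)])$, which lies in $C$ by \eqref{eq:local} for $\sigma$. By \eqref{eq:local} for $\pi$, we get $\pi(\gamma)\in\mathbf K$.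
\end{proof}

In Example~\ref{ex:cover}(5), take $\sigma(x)=p\wedge\Box\bot$ and the codes $\chi_\tau$ of the two leaves of $\mathbb T$, with the two leaves of $W_{\{p\}}$ as witnesses. Then $p^*$ is equivalent to $x\wedge\Box\bot$ and $(\Box\bot)^*$ to $\Box\bot$, so the lemma returns the substitution found there by hand.

\begin{lemma}\label{lem:full}
If there is a full code system, then the conclusion of Lemma~\ref{lem:sim} holds for $\sigma$.
\end{lemma}

\begin{proof}
Let $\pi$ be as in Lemma~\ref{lem:transl}, so (i) holds. Let $T\subseteq T(\mu)$. Then $\mu(G)$ is satisfiable for every code $G$, by induction along the list in (C3): for $G=\chi_\tau$ with $\tau\in T\subseteq T(\mu)$ by \eqref{eq:type}, and for $G=\nabla\mathcal G$ by Lemma~\ref{lem:nabla}, since $\mu(\nabla\mathcal G)=\nabla\{\mu(G'):G'\in\mathcal G\}$. If $\sigma$ realizes $s$, take a code $G$ with value $s$ by (C4). Then $\mu(G)\to\mu\pi(\hat s)\in\mathbf K$ and $\mu(G)$ is satisfiable, so $\mu\pi(\hat s)$ is satisfiable.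
\end{proof}

This is the only place where the hypothesis $T(\sigma)\subseteq T(\mu)$ is used. It remains to construct a full code system. If every color realized by $\sigma$ is realized at rank less than $k$, the formulas $\chi_\tau$ with $\tau\in T$, each with a witness of trace $\tau$, form one: (C1) is \eqref{eq:chi}, (C2) holds because the children of $\operatorname{tr}(u)$ lie in $T$ and have the labels in $z[u]$, and (C3), (C4) hold by assumption.

The difficulty lies with the colors that first appear at higher rank. By (C3), their codes have the form $\nabla\mathcal G$, with no conjunct $\hat s$. Such a code cannot read the label of a tree; it must recognize from the children alone which color to assign. The natural attempt is to fix a point $w_s$ of color $s$ and least rank, and to put $q_s=\nabla\{q_t:t\in z[w_s]\}$ recursively. This gives (C2)--(C4), but (C1) may fail: two colors can have $z[w_s]=z[w_{s'}]$, and $q_s$ can hold at a tree that already has a code $\chi_\tau$. The remedy is an extra child that changes the shape of the tree but not the set of colors of the children.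

\begin{example}\label{ex:tag}
Let $X=\{x,y\}$, $\gamma=(\Diamond x\to x)\wedge(y\to x)$, $\sigma(x)=\Diamond^n\top$ and $\sigma(y)=p\wedge\Diamond^n\top$ with $n\ge k$. Then $\sigma(\gamma)\in\mathbf K$. All points of rank less than $n$ have color $\emptyset$, and at rank $n$ the colors $\{x\}$ and $\{x,y\}$ appear, at points $u_0=(\emptyset,\{v\})$ and $u_1=(\{p\},\{v\})$ with $\operatorname{rank}v=n-1$. Only the variable $p$ separates them, and $z[u_0]=z[u_1]=\{\emptyset\}$. The substitution $\mu(x)=\mu(y)=\bot$ has the same type as $\sigma$, namely all trees of rank less than $k$ with empty labels throughout, so nothing can be learned from $\mu(x)$ and $\mu(y)$. Let $\lambda=(\emptyset,\emptyset)$ and $\beta=(\emptyset,\{\lambda\})$. The codes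
\[
\chi_\lambda,\qquad\chi_\beta,\qquad\nabla\{\chi_\beta\},\qquad\nabla\{\chi_\beta,\chi_\lambda\},
\]
with witnesses of trace $\lambda$ and $\beta$ for the first two and witnesses $u_0,u_1$ for the last two, form a full code system. The trees satisfying them have the sets of children $\emptyset$, $\{\lambda\}$, $\{\beta\}$, $\{\beta,\lambda\}$, which are pairwise different, and all these children satisfy codes of value $\emptyset$. The role of $p$ is played by the presence of the extra child $\lambda$, which we think of as a \emph{tag}.
\end{example}

In the example the tag could be attached at the top, because the color $\emptyset$ of the children had two codes. In general the colors in $z[w_s]$ may themselves appear only at high rank, and no spare code of such a color is at hand. The construction below therefore proceeds as follows.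
\begin{itemize}
\item Follow a path from $w_s$ down to low rank, where some color repeats many times, and attach the tag there. A chain of codes, one for each step of the path, carries the tag up to $w_s$.
\item To read the tag from the top, one must recognize which child continues the chain. We make it the child of highest rank. Since the other children satisfy codes $q_t$ constructed earlier, which may have very large rank, the chain must be lengthened; this is done by running several times through a segment of the path whose endpoints have the same color.
\item While the chain is still short, its side children must have small rank, and they must not be confused with the tag. So the repeated segment and the tag are placed in a window of ranks in which no new color appears.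
\end{itemize}

\section{Construction of a full code system}\label{sec:codes}

\subsection{A window without new colors}

Let $\Sigma_\sigma$ be the set of colors realized by $\sigma$. For $s\in\Sigma_\sigma$ let $r(s)$ be the least rank of a point of color $s$, fix $w_s\in W$ with $z(w_s)=s$ and $\operatorname{rank}w_s=r(s)$, and fix a path
\[
w_s=v^s_{r(s)},\ v^s_{r(s)-1},\ \dots,\ v^s_0,\qquad v^s_{j-1}\in v^s_j{\downarrow},\quad\operatorname{rank}v^s_j=j .
\]
Intervals $[a,b)$ are intervals of integers.

\begin{lemma}\label{lem:window}
There are integers $0\le b\le h<k$ such that, with $\Sigma_{\mathrm{lo}}=\{s\in\Sigma_\sigma:r(s)<b\}$ and $\Sigma_{\mathrm{hi}}=\Sigma_\sigma\setminus\Sigma_{\mathrm{lo}}$,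
\begin{itemize}
\item[(W1)] $r(s)>h$ for all $s\in\Sigma_{\mathrm{hi}}$, and hence $z(w)\in\Sigma_{\mathrm{lo}}$ for all $w$ of rank at most $h$;
\item[(W2)] there is an injective map $i\colon\Sigma_{\mathrm{hi}}\to[b,h)$ with $z(v^s_{i(s)})=z(v^s_h)$ for all $s\in\Sigma_{\mathrm{hi}}$.
\end{itemize}
\end{lemma}

\begin{proof}
The $Q+1$ blocks $[jg,(j+1)g)$ with $0\le j\le Q$ partition $[0,k)$, and there are at most $Q$ numbers $r(s)$. So some block $[b,b+g)$ contains no $r(s)$, and $r(s)\ge b+g$ for $s\in\Sigma_{\mathrm{hi}}$. Any $h\in[b,b+g)$ satisfies $h<k$ and the first part of (W1); the second part follows because $r(z(w))\le\operatorname{rank}w$.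

Call $h\in[b,b+g)$ \emph{bad for $s\in\Sigma_{\mathrm{hi}}$} if fewer than $Q$ indices $j\in[b,h)$ satisfy $z(v^s_j)=z(v^s_h)$. Among the indices $h\in[b,b+g)$ with $z(v^s_h)$ equal to a given color, only the first $Q$ are bad for $s$. So at most $Q^2$ indices are bad for $s$, and at most $Q^3<g$ are bad for some $s\in\Sigma_{\mathrm{hi}}$. Let $h$ be bad for no $s$. Each $s\in\Sigma_{\mathrm{hi}}$ has at least $Q$ candidates for $i(s)$, and $|\Sigma_{\mathrm{hi}}|\le Q$; choosing the values $i(s)$ one after another, at most $Q-1$ candidates are already taken at each step.
\end{proof}

\subsection{The codes}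

Fix $b,h,i$ as in Lemma~\ref{lem:window}. Each code $G$ will come with a number $\operatorname{rk}(G)$, which will turn out to be the rank of every tree satisfying $G$, and each $s\in\Sigma_\sigma$ will have a distinguished code $q_s$ with value $s$.

\emph{Low codes} are the formulas $\chi_\tau$ with $\tau\in T$ and $\operatorname{rank}\tau\le h$. The witness is any point with trace $\tau$, so the value is the label of $\tau$, and $\operatorname{rk}(\chi_\tau)=\operatorname{rank}\tau$. Since $h<k$, the formula $\chi_{\operatorname{tr}(w)}$ is a low code with value $z(w)$ whenever $\operatorname{rank}w\le h$. For $t\in\Sigma_{\mathrm{lo}}$ put $q_t=\chi_{\operatorname{tr}(w_t)}$; it has value $t$ and $\operatorname{rk}(q_t)=r(t)<b$.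

\emph{High codes} are constructed for the elements of $\Sigma_{\mathrm{hi}}$ one at a time, in an order in which $r$ is non-decreasing. Let $s$ be the current element, and write $v_j=v^s_j$, $r=r(s)$, $i=i(s)$, $c=h-i\ge1$. For the codes $q_t$ that we shall need, note the following. If $t\in z[v_j]$ with $j\le r$, then $t$ is the color of a point of rank less than $j$, so $r(t)<r(s)$ and $q_t$ is already defined; and
\begin{equation}\label{eq:lowkids}
\text{if $j\le h$ and $t\in z[v_j]$, then $t\in\Sigma_{\mathrm{lo}}$ and $\operatorname{rk}(q_t)<b$,}
\end{equation}
by (W1). Choose $L\ge1$ such that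
\begin{equation}\label{eq:L}
h+Lc>\operatorname{rk}(q_t)\quad\text{for all $q_t$ defined so far.}
\end{equation}
Let $M=Lc+(r-h)$, and let $j_1,\dots,j_M$ be the sequence consisting of $L$ repetitions of $i+1,i+2,\dots,h$ followed by $h+1,h+2,\dots,r$. For $a\ge2$, either $j_{a-1}=j_a-1$, or $j_{a-1}=h$ and $j_a-1=i$. In view of (W2), in both cases
\begin{equation}\label{eq:loop}
z(v_{j_{a-1}})=z(v_{j_a-1})\in z[v_{j_a}]\qquad(2\le a\le M).
\end{equation}
Define
\begin{align*}
G_1&=\nabla\bigl(\{q_t:t\in z[v_{i+1}]\}\cup\{\chi_{\operatorname{tr}(v_h)},\ \chi_{\operatorname{tr}(v_i)}\}\bigr),\\
G_a&=\nabla\bigl(\{q_t:t\in z[v_{j_a}]\}\cup\{G_{a-1}\}\bigr)\qquad(2\le a\le M),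
\end{align*}
with witness $u_{G_a}=v_{j_a}$ and $\operatorname{rk}(G_a)=h+a$ for $1\le a\le M$. In $G_1$, the child described by $\chi_{\operatorname{tr}(v_h)}$ lifts the chain above all low codes, and the child described by $\chi_{\operatorname{tr}(v_i)}$ is the tag; see Figure~\ref{fig:chain}. Put $q_s=G_M$; its witness is $v_r=w_s$, so its value is $s$. We write $G^s_a$ when $s$ has to be displayed.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[yscale=0.8]
\node at (-2.5,6) {rank};
\node at (0,6) {code};
\node at (4.6,6) {value};
\node (g5) at (0,5) {$G_5=q_s$};
\node (g4) at (0,4) {$G_4$};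
\node (g3) at (0,3) {$G_3$};
\node (g2) at (0,2) {$G_2$};
\node (g1) at (0,1) {$G_1$};
\node (ch) at (0,0) {$\chi_{\operatorname{tr}(v_h)}$};
\node (ci) at (1.9,-1) {$\chi_{\operatorname{tr}(v_{h-2})}$};
\draw[->] (g5) -- (g4);
\draw[->] (g4) -- (g3);
\draw[->] (g3) -- (g2);
\draw[->] (g2) -- (g1);
\draw[->] (g1) -- (ch);
\draw[->] (g1) -- (ci);
\node at (-2.5,5) {$h+5$};
\node at (-2.5,4) {$h+4$};
\node at (-2.5,3) {$h+3$};
\node at (-2.5,2) {$h+2$};
\node at (-2.5,1) {$h+1$};
\node at (-2.5,0) {$h$};
\node at (-2.5,-1) {$h-2$};
\node at (4.6,5) {$z(v_{h+1})=s$};
\node at (4.6,4) {$z(v_h)$};
\node at (4.6,3) {$z(v_{h-1})$};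
\node at (4.6,2) {$z(v_h)$};
\node at (4.6,1) {$z(v_{h-1})$};
\node at (4.6,0) {$z(v_h)$};
\node at (4.6,-1) {$z(v_{h-2})=z(v_h)$};
\end{tikzpicture}
\caption{The chain of codes for a color $s$ that first appears at rank $h+1$, when the tag has rank $h-2$ and the segment $v_{h-1},v_h$ of the path below $w_s=v_{h+1}$ is run through twice. An arrow from $G$ to $G'$ means that every tree satisfying $G$ has a child satisfying $G'$. The remaining children, which satisfy codes $q_t$ of smaller rank than the next link of the chain, are not drawn.}
\label{fig:chain}
\end{figure}

Let $\mathcal E$ be the family of all low codes, indexed by $\tau$, and all high codes, indexed by $(s,a)$. Listing the low codes first and then the high codes in the order of construction gives (C3), and the codes $q_s$ give (C4). It remains to prove (C1) and (C2). (Every code holds at some tree, by \eqref{eq:chi} and Lemma~\ref{lem:nabla}, so (C1) will also show that different indices give different formulas.)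

\subsection{Verification}

\begin{lemma}\label{lem:rank}
Let $\alpha\in\mathbb T$.
\begin{enumerate}
\item If $\alpha$ satisfies a code $G$, then $\operatorname{rank}\alpha=\operatorname{rk}(G)$.
\item If $\alpha\models G^s_1$, then $i(s)$ is the only number in $[b,h)$ that is the rank of a child of $\alpha$, and it is the rank of a child of $\alpha$.
\item If $\alpha\models G^s_a$ with $a\ge2$, then $\alpha$ has a child of rank $h+a-1$, and every such child satisfies $G^s_{a-1}$.
\end{enumerate}
\end{lemma}

\begin{proof}
We argue by induction along the list of codes. For low codes, (1) follows from \eqref{eq:chi}. Let $\alpha\models G_1=G^s_1$. Since $i+1\le h$, the codes listed in $G_1$ are low by \eqref{eq:lowkids}, of ranks less than $b$, equal to $h$, and equal to $i\in[b,h)$. The ranks of the children of $\alpha$ are exactly the ranks of the listed codes. This gives (2), and (1) because the largest rank is $h$.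

Let $\alpha\models G_a$ with $a\ge2$. By induction, every child of $\alpha$ satisfies $G_{a-1}$ and has rank $h+a-1$, or satisfies some $q_t$ with $t\in z[v_{j_a}]$ and has rank $\operatorname{rk}(q_t)$; and a child of the first kind exists. Both (1) and (3) follow once we know that $\operatorname{rk}(q_t)<h+a-1$ for $t\in z[v_{j_a}]$. If $a\le Lc$, then $j_a\le h$, and $\operatorname{rk}(q_t)<b\le h<h+a-1$ by \eqref{eq:lowkids}. If $a>Lc$, then $\operatorname{rk}(q_t)<h+Lc\le h+a-1$ by \eqref{eq:L}.
\end{proof}

\begin{lemma}\label{lem:C1}
The family $\mathcal E$ satisfies \textup{(C1)}.
\end{lemma}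

\begin{proof}
Two codes satisfied by the same tree have the same number $\operatorname{rk}$, by Lemma~\ref{lem:rank}(1). Low codes have $\operatorname{rk}\le h$, and $\operatorname{rk}(G^s_a)=h+a>h$. So the two codes are both low, and then equal by \eqref{eq:chi}, or they are $G^s_a$ and $G^{s'}_a$ with the same $a$. We show by induction on $a$ that $s=s'$. For $a=1$, Lemma~\ref{lem:rank}(2) gives $i(s)=i(s')$, and $i$ is injective. For $a\ge2$, Lemma~\ref{lem:rank}(3) gives a child of rank $h+a-1$, which satisfies both $G^s_{a-1}$ and $G^{s'}_{a-1}$.
\end{proof}

\begin{lemma}\label{lem:C2}
The family $\mathcal E$ satisfies \textup{(C2)}.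
\end{lemma}

\begin{proof}
Let $\alpha\models G$. If $G=\chi_\tau$ is low, then $\alpha=\tau=\operatorname{tr}(u_G)$, and the children of $\alpha$ are the trees $\operatorname{tr}(w')$ with $w'\in u_G{\downarrow}$. Such a child satisfies the low code $\chi_{\operatorname{tr}(w')}$, of value $z(w')$, and no other code by (C1). So the set of values is $z[u_G]$.

Let $G=G_a=G^s_a$. Every child of $\alpha$ satisfies a code listed in $G_a$ and, by (C1), no other code; every listed code is satisfied by a child. So the set in question is the set of values of the listed codes. The codes $q_t$ contribute exactly the colors $t\in z[v_{j_a}]=z[u_G]$, and we must check that the other listed codes contribute nothing new. For $a=1$ their values are $z(v_h)=z(v_i)$ by (W2), and $v_i$ is a child of $v_{i+1}=v_{j_1}$. For $a\ge2$ the value of $G_{a-1}$ is $z(v_{j_{a-1}})$, which lies in $z[v_{j_a}]$ by \eqref{eq:loop}.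
\end{proof}

Thus $\mathcal E$ is a full code system. Lemma~\ref{lem:sim} follows by Lemma~\ref{lem:full}, and the proof of Theorem~\ref{thm:main} is complete.

\section{Further consequences}\label{sec:cons}

For a modal rule system $S$ let $\mathrm{Log}(S)=\{\varphi:/\varphi\in S\}$. This is a normal modal logic. It contains $\mathbf K$ by (R4) and is closed under substitution by (R7). If $/\varphi\in S$ and $\Gamma,\varphi/\Delta\in S$, then weakening and cut give $\Gamma/\Delta\in S$; applying this to (R2) twice and to (R3) once gives closure under modus ponens and necessitation.

For a class $\mathcal N$ of algebras, $\mathbf H,\mathbf I,\mathbf S,\mathbf P,\mathbf{P_U}$ denote the formation of homomorphic images, isomorphic copies, subalgebras, products and ultraproducts. We use two standard facts: identities true in $\mathcal N$ are true in $\mathbf{HSP}(\mathcal N)$, and a structure satisfying all universal first-order sentences true in all members of a nonempty class $\mathcal N$ embeds in an ultraproduct of members of $\mathcal N$. For a rule $\rho$, let $\varphi_\rho$ be any formula satisfying (a) and (b) of Theorem~\ref{thm:main}.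

\begin{theorem}\label{thm:cons}
\begin{enumerate}
\item The number two in Theorem~\ref{thm:main} cannot be lowered: some rule is not $\mathbf K$-equivalent to any set of at most one rule that is admissible or $\mathbf K$-equivalent to an assumption-free rule.
\item A rule $\rho$ is admissible if and only if $\varphi_\rho\in\mathbf K$.
\item Every modal rule system $S$ satisfies $S=\mathcal S_{\mathbf K}+\bigl(\{/\varphi:\varphi\in\mathrm{Log}(S)\}\cup(S\cap\mathrm{Adm})\bigr)$.
\item If $S\supseteq\mathrm{Adm}$ is a modal rule system, then $S=\mathcal S_{\mathbf K}+\bigl(\mathrm{Adm}\cup\{/\varphi:\varphi\in\mathrm{Log}(S)\}\bigr)$. Hence $S\mapsto\mathrm{Log}(S)$ is an order embedding of the modal rule systems containing $\mathrm{Adm}$ into the normal modal logics.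
\item Let $M$ be a modal algebra validating all admissible rules and $\mathcal N$ a nonempty class of modal algebras. Then $M\in\mathbf{HSP}(\mathcal N)$ if and only if $M\in\mathbf{ISP_U}(\mathcal N)$.
\item $\mathbf K$-admissibility is decidable if and only if some computable function assigns to each rule a formula $\varphi$ satisfying \textup{(a)} and \textup{(b)}.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) Let $\rho$ be neither admissible nor $\mathbf K$-equivalent to an assumption-free rule, for instance the rule $\rho_0$ of Example~\ref{ex:mixed}. If $\rho$ were $\mathbf K$-equivalent to $\emptyset$ or to an admissible rule, it would lie in $\mathrm{Adm}$, because $\mathrm{Adm}$ is a modal rule system by Lemma~\ref{lem:adm}. If it were $\mathbf K$-equivalent to a rule that is $\mathbf K$-equivalent to an assumption-free rule, it would itself be $\mathbf K$-equivalent to that assumption-free rule.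

(2) If $\rho\in\mathrm{Adm}$, then $/\varphi_\rho\in\mathcal S_{\mathbf K}+\rho\subseteq\mathrm{Adm}$, so $\varphi_\rho\in\mathbf K$ by Lemma~\ref{lem:adm}. If $\varphi_\rho\in\mathbf K$, then $\mu(\varphi_\rho)\in\mathbf K$ for every $\mu$, and by (b) the rule $\rho$ has no counterexample.

(3) The generating rules on the right belong to $S$, which gives ``$\supseteq$''. Let $\rho=\Gamma/\Delta\in S$. Then $\varphi_\rho\in\mathrm{Log}(S)$ by (a), and $\Gamma,\varphi_\rho/\Delta\in S\cap\mathrm{Adm}$ by weakening and (b). These two rules yield $\rho$ by Theorem~\ref{thm:main}.

(4) The first claim is (3) with $S\cap\mathrm{Adm}=\mathrm{Adm}$. It shows that $\mathrm{Log}(S)\subseteq\mathrm{Log}(S')$ implies $S\subseteq S'$ for systems containing $\mathrm{Adm}$, and the converse implication holds by the definition of $\mathrm{Log}$.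

(5) An ultraproduct is a homomorphic image of a product, so it lies in $\mathbf{HSP}(\mathcal N)$, and this class is closed under subalgebras and isomorphic copies because it consists of all algebras satisfying the identities of $\mathcal N$. Hence $\mathbf{ISP_U}(\mathcal N)\subseteq\mathbf{HSP}(\mathcal N)$. Let $M\in\mathbf{HSP}(\mathcal N)$, and let $\rho=\Gamma/\Delta$ be validated by all members of $\mathcal N$. By (a) and Theorem~\ref{thm:complete}, the identity $\varphi_\rho=1$ holds in $\mathcal N$, hence in $M$. By (b), $M$ validates $\Gamma,\varphi_\rho/\Delta$. So $M$ validates $\rho$. Every universal sentence in the language of modal algebras is equivalent to a conjunction of universally quantified clauses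
\[
s_1\ne t_1\vee\dots\vee s_m\ne t_m\ \vee\ s'_1=t'_1\vee\dots\vee s'_n=t'_n ,
\]
and since $s=t$ is equivalent to $(s\leftrightarrow t)=1$, such a clause expresses the validity of the rule with premises $s_j\leftrightarrow t_j$ and conclusions $s'_j\leftrightarrow t'_j$. So $M$ satisfies all universal sentences true in all members of $\mathcal N$, and $M\in\mathbf{ISP_U}(\mathcal N)$.

(6) If $\varphi_\rho$ is computable from $\rho$, then admissibility is decidable by (2) and the decidability of $\mathbf K$. Conversely, suppose that admissibility is decidable. Given a rule, compute the normal form $\gamma/\Delta$ of Lemma~\ref{lem:nf}. For each set $T$ of trees of rank less than $k$, consider the rule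
\[
\gamma,\ \{\neg\chi_\tau:\operatorname{rank}\tau<k,\ \tau\notin T\}\ \big/\ \Delta,\ \{\neg\chi_\tau:\tau\in T\}.
\]
By the second description in \eqref{eq:type}, its counterexamples are exactly the counterexamples to $\gamma/\Delta$ of type $T$. So we can decide whether $T$ belongs to the set $\mathcal C$ of types of counterexamples. If it does, a counterexample $\sigma$ of type $T$ is found by enumerating the assignments of formulas to the variables of $X$ and testing each with the decision procedure for $\mathbf K$. The construction of $\pi_T$ from $\sigma$ is effective: $\Sigma_\sigma$ is found by deciding the satisfiability of the formulas $\sigma(\hat s)$; the numbers $r(s)$, the points $w_s$ and the witnesses of low codes are found by enumerating $W_Y$ by rank; and the remaining steps are choices among finitely many objects and explicit recursions. This computes the formula $\varphi$ for $\gamma/\Delta$, and the substitution $x_\psi\mapsto\psi$ of Lemma~\ref{lem:nf} carries it back to the given rule.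
\end{proof}

\begin{thebibliography}{1}

\bibitem{US}
\emph{Union-Splittings, The Axiomatization Problem},
\texttt{https://eprints.illc.uva.nl/id/document/13075}.

\end{thebibliography}
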